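# Smallest connected $m$-$K_n$-residual graphs

Conventions for the whole lecture. All graphs are finite and simple, and every graph, including every graph obtained by deleting points, has at least one point. The letters $n$ and $m$ denote positive integers. For a point $u$ we write $N(u)$ for the set of its neighbors and $N[u]=N(u)\cup\{u\}$ for its closed neighborhood. For a set $S$ of points, $N[S]=\bigcup_{u\in S}N[u]$. A set of points is independent if no two of its points are adjacent. We write $x\sim y$ for adjacency.

## 1. Layers of cliques and a transversal count

Take a graph $G$ whose points are partitioned into $m+1$ cliques $A_0,\dots,A_m$, with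
$$|A_i|=n+\alpha_i,\qquad \alpha_i\ge 0 .$$
We call the $A_i$ *layers*. There may be edges between layers. For a point $x\notin A_i$ put
$$N_i(x)=N(x)\cap A_i,\qquad d_i(x)=|N_i(x)|,$$
and for a set $T$ disjoint from $A_i$ put $N_i(T)=\bigcup_{x\in T}N_i(x)$.

An independent set contains at most one point of each layer. So an independent set $T$ with $m$ points misses exactly one layer $A_i$ and has exactly one point in each of the others. Since the layers are cliques, $N[T]$ contains all layers except $A_i$, and what remains after deleting $N[T]$ is the clique $A_i\setminus N_i(T)$. It has exactly $n$ points if and only if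
$$|N_i(T)|=\alpha_i. \tag{1}$$
So if (1) holds for every $i$ and every independent $m$-set $T$ missing $A_i$, then removing the closed neighborhood of *any* independent $m$-set leaves a copy of $K_n$.

The standard supply of such graphs comes from rooks. Write $K_q\times K_{m+1}$ for the Cartesian product of two complete graphs: its points are the squares of a board with $m+1$ rows and $q$ columns, and two squares are adjacent if they share a row or share a column. For a graph $H$, write $H[K_d]$ for the graph obtained by replacing each point of $H$ by a clique of size $d$, two points in different cliques being adjacent iff the corresponding points of $H$ are adjacent. For example, $(K_2\times K_2)[K_2]$ is a $4$-cycle with every point doubled. It has $8$ points, each of degree $1+2+2=5$.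

In $(K_q\times K_{m+1})[K_d]$ every square of the board holds $d$ points, and two distinct points are adjacent iff they share a row or a column. The layers are the rows. Let $q\ge m+1$ and $n=(q-m)d$, so each row has $qd=n+md$ points and $\alpha_i=md$. An independent $m$-set $T$ is a placement of $m$ points in different rows and different columns. In the row it misses, it sees exactly the $m$ columns it occupies, that is, $md$ points. So (1) holds.

What is this for? We want the smallest *connected* graphs in which removing $m$ closed neighborhoods one after another always leaves $K_n$. The proof shows that, when $n$ is large compared with the surplus of points over $(m+1)n$, every such graph has a partition into layers satisfying (1), and that (1) is then so rigid that, for $m\ge2$, the graph must be a rook graph $(K_q\times K_{m+1})[K_d]$.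

## 2. Residual graphs and the smallest connected one

**Definition.** A graph $G$ is *$F$-residual* if $G-N[u]\cong F$ for every point $u$ of $G$. A *$1$-$F$-residual* graph is an $F$-residual graph. For $m\ge2$, $G$ is *$m$-$F$-residual* if for every point $u$ the graph $G-N[u]$ is non-empty and $(m-1)$-$F$-residual.

So one can always remove $m$ closed neighborhoods in succession, each in the graph left by the previous ones. All intermediate graphs are non-empty, and the end result is always $F$. Example: in $K_3\times K_3$, removing $N[u]$ deletes a row and a column and leaves $K_2\times K_2$, a $4$-cycle. Removing a closed neighborhood from a $4$-cycle leaves one point. So $K_3\times K_3$ is $2$-$K_1$-residual.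

Write $P(G)$ for the number of points. The following facts are known; the problem and these facts are taken from "Erdös Conjecture on Connected Residual Graphs", http://www.jcomputers.us/vol7/jcp0706-27.pdf.

* (F1) If $G$ is $F$-residual, every point has degree $P(G)-P(F)-1$.
* (F2) Every $m$-$K_n$-residual graph has at least $(m+1)n$ points, and the disjoint union $(m+1)K_n$ is the only one with exactly $(m+1)n$ points.
* (F3) If $n\ne2$, every connected $K_n$-residual graph has at least $2n+2$ points.
* (F4) If $n\neq2$, $K_{n+1}\times K_2$ is a connected $K_n$-residual graph of minimum order, and except for $n=3$ and $n=4$ it is the only one.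

**Conjecture.** For every fixed $m$ and all sufficiently large $n$, exactly one graph up to isomorphism is a connected $m$-$K_n$-residual graph of minimum order.

The conjecture is true. These are the results of the lecture.

**Theorem 1.** Let $m\ge1$ and $n\ge 2m^2(m+1)^2$. Every connected $m$-$K_n$-residual graph has at least $(m+1)(n+m)$ points, and $K_{n+m}\times K_{m+1}$ is, up to isomorphism, the only one with exactly $(m+1)(n+m)$ points.

**Theorem 2.** Let $m\ge1$, $c\ge0$ be integers, and let
$$n\ge(3m+1)c\quad\text{and}\quad n>mc+c^2/2. \tag{H}$$
Let $G$ be a graph with at most $(m+1)n+c$ points.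

* If $m\ge2$: $G$ is connected and $m$-$K_n$-residual iff $G\cong(K_{n/d+m}\times K_{m+1})[K_d]$ for some positive divisor $d$ of $n$ with $m(m+1)d\le c$. The order is $(m+1)(n+md)$.
* If $m=1$: $G$ is connected and $K_n$-residual iff $G$ is the complement of an $n$-regular bipartite graph with both sides of size $n+d$, where $d\ge1$ and $2d\le c$.

**Proposition 3.**

(a) For $m\ge2$ and $n\le m$, $K_{n+m}\times K_{m+1}$ is not the unique smallest connected $m$-$K_n$-residual graph. So the threshold for $n$ in Theorem 1 cannot be lowered below $m+1$ when $m\ge2$.

(b) The quadratic dependence on $c$ in (H) is of the right order: for every $s\ge1$, with $n=s^2$, there is a connected $2$-$K_n$-residual graph with $3n+4s+1$ points that is not of the form in Theorem 2.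

## 3. One removal, by hand

Let $m=1$ and let $G$ be $K_n$-residual with $2n+e$ points. By (F1), $G$ is regular of degree $n+e-1$.

*Order $2n$.* The degree is $n-1$. For any $u$, the clique $G-N[u]\cong K_n$ already uses up the degree of its points, so it is a component. Taking $u'$ in this component, $G-N[u']$ is the remaining $n$ points, and it is $K_n$. So $G=2K_n$, which is disconnected.

*Order $2n+1$.* The degree is $n$. A regular graph of odd degree has an even number of points, so this is impossible for odd $n$. For $n=2$ it does happen: in the $5$-cycle, removing $N[u]$ leaves an edge. So $C_5$ is a connected $K_2$-residual graph with $5<2n+2$ points, which is why $n=2$ is excluded in (F3). Note that $C_5$ is not a union of two cliques. So the layers of Section 1 need not exist when $n$ is small.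

*Order $2n+2$.* The graph $K_{n+1}\times K_2$, two cliques of size $n+1$ joined by a perfect matching, is connected, and each point has exactly $n$ non-neighbors, all in the other clique. It is $K_n$-residual.

For $m=2$, $n=1$, compare $K_3\times K_3$, with $9$ points, to $K_{3,3}$. An independent pair in $K_{3,3}$ lies on one side, and deleting its closed neighborhood leaves the third point of that side. So $K_{3,3}$ is connected, $2$-$K_1$-residual, and has only $6$ points. Again small $n$ misbehaves.

## 4. Why removing one neighborhood at a time is not enough

The definition is inductive, so induction on $m$ is the first thing to try. Let $G$ be connected and $m$-$K_n$-residual with $m\ge2$, and assume the lower bound known for $m-1$. Choose a point $u$. If $G-N[u]$ is connected, it has at least $m(n+m-1)$ points. To reach $(m+1)(n+m)$ we then need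
$$|N[u]|\ge (m+1)(n+m)-m(n+m-1)=n+2m .$$

So we would need a point $u$ with $|N[u]|\ge n+2m$ and $G-N[u]$ connected. The argument stops at the second requirement: connectedness is not inherited by $G-N[u]$. Consider $K_{m+1,m+1}[K_n]$, which is connected. We check in Section 10 that it is $m$-$K_n$-residual. If $u$ is any of its points, $N[u]$ consists of the whole opposite side and the clique containing $u$, so $G-N[u]=mK_n$, which is disconnected. For a disconnected $G-N[u]$ the only bound at hand is $mn$ from (F2), and the surplus that connectedness was supposed to supply is gone.

The way around is to use all $m$ removals at once. Then the hypothesis is about independent $m$-sets, and connectedness can wait until the structure is known.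

## 5. Residuality through independent sets

**Lemma 1.** $G$ is $m$-$K_n$-residual iff

(a) $G-N[S]\cong K_n$ for every independent set $S$ with $|S|=m$, and

(b) every independent set with fewer than $m$ points (including $\emptyset$) lies in an independent set of $m$ points.

*Proof.* The proof is by induction on $m$. For $m=1$, (a) is the definition and (b) says that $G\ne\emptyset$. Let $m\ge2$.

Let $G$ be $m$-$K_n$-residual. If $S$ is independent with $|S|=m$ and $u\in S$, then $S\setminus\{u\}$ is an independent $(m-1)$-set of the $(m-1)$-$K_n$-residual graph $G-N[u]$, so by induction $G-N[S]=(G-N[u])-N[S\setminus \{u\}]\cong K_n$. If $S$ is independent with $|S|<m$, pick $u\in S$, or any $u\in V(G)$ if $S=\emptyset$. Then $S\setminus\{u\}$ is an independent set of $G-N[u]$ with fewer than $m-1$ points, so by induction it extends in $G-N[u]$ to an independent set of $m-1$ points. Adding $u$ gives (b).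

Conversely assume (a) and (b), and let $u\in V(G)$. By (b), $\{u\}$ lies in an independent $m$-set, and since $m\ge2$ this set has a point outside $N[u]$. So $G-N[u]\neq\emptyset$. Now check (a) and (b) with $m-1$ for $G-N[u]$. If $S'$ is an independent $(m-1)$-set of $G-N[u]$, then $S'\cup\{u\}$ is an independent $m$-set of $G$, and (a) in $G$ gives $(G-N[u])-N[S']\cong K_n$. If $S'$ is independent in $G-N[u]$ with fewer than $m-1$ points, extend $S'\cup\{u\}$ in $G$ to an independent $m$-set by (b) and remove $u$. By induction $G-N[u]$ is $(m-1)$-$K_n$-residual. $\square$

**Corollary.** Let $G$ be $m$-$K_n$-residual.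

(i) Every independent set of size at most $m$ lies in one of size $m+1$. There is no independent set of size $m+2$.

(ii) Let $S=\{s_0,\dots,s_m\}$ be independent and $C_i=V(G)\setminus N[S\setminus\{s_i\}]$. Then $C_0,\dots,C_m$ are pairwise disjoint cliques of size $n$. In particular $|V(G)|\ge(m+1)n$.

(iii) If $|V(G)|=(m+1)n+e$, then every point has degree at most $n+e-1$.

*Proof.* (i) By (b), extend to an independent $m$-set $S$. By (a), $G-N[S]\cong K_n$ has a point, and adding it gives size $m+1$. If an independent set had $m+2$ points, removing the closed neighborhoods of $m$ of them would leave the other two in a $K_n$, hence adjacent, a contradiction.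

(ii) Each $C_i$ is a clique of size $n$ by (a). If $x\in C_i\cap C_j$ with $i\ne j$, then $x$ lies in no $N[s_k]$ at all, so $S\cup\{x\}$ is independent of size $m+2$, contradicting (i). Such an $S$ exists by (i) applied to $\emptyset$, so the bound on $|V(G)|$ follows.

(iii) The graph $G-N[u]$ has at least $mn$ points. For $m=1$ it is $K_n$; for $m\ge2$ it is $(m-1)$-$K_n$-residual and (ii) applies with $m-1$. So $\deg u=|V(G)|-|V(G-N[u])|-1\le n+e-1$. $\square$

Part (ii) proves the lower bound in (F2), and nothing else from (F1)–(F4) is used below.

**Lemma 2.** For $d\ge1$ and $q\ge m+1$, the graph $(K_q\times K_{m+1})[K_d]$ is connected and $m$-$K_{(q-m)d}$-residual. In particular $K_{n+m}\times K_{m+1}$ is connected and $m$-$K_n$-residual, of order $(m+1)(n+m)$.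

*Proof.* In Section 1 we checked (1) for independent $m$-sets, and this is (a). An independent set with fewer than $m$ points leaves a row and a column free, because there are $m+1$ rows and $q\ge m+1$ columns, so it can be enlarged one point at a time; this is (b). Any two points are joined by a walk that moves first along a row and then along a column. For the last sentence take $d=1$, $q=n+m$. $\square$

## 6. Cutting a near-minimal graph into $m+1$ cliques

From here to the end of Section 7, $G$ is $m$-$K_n$-residual, *not necessarily connected*, with $|V(G)|=(m+1)n+e$, $e\le c$, and (H) holds. By (ii), $e\ge0$.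

The mechanism in all that follows is a greedy choice. We pick points $x_0,x_1,\dots$ from different cliques one at a time. Every point of a clique of size about $n$ has few neighbors outside it, because by (iii) its degree is at most $n+e-1$. So each condition of the form "not adjacent to these few points" excludes few candidates, and $n$ is larger than the total number excluded. The first half of (H) pays for this section, the second half for the next.

**Step 1. $V(G)$ is partitioned into cliques $A_0,\dots,A_m$ with $|A_i|=n+\alpha_i$, $\alpha_i\ge0$, $\sum\alpha_i=e$.** The purpose is to produce the layers of Section 1.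

*The cores.* Take an independent set $S$ of size $m+1$ and the disjoint $n$-cliques $C_0,\dots,C_m$ from (ii). Let $R=V(G)\setminus\bigcup_iC_i$, so $|R|=e$. A point of $C_i$ has $n-1$ neighbors in $C_i$, so by (iii) it has at most $e$ neighbors outside $C_i$.

*Each leftover point almost belongs to some core.* Let $v\in R$; in particular $e\ge1$. We claim that for some $i$ the point $v$ has at most $me$ non-neighbors in $C_i$. Otherwise $v$ has at least $me+1$ non-neighbors in every $C_i$. Choose successively $x_0\in C_0,\dots,x_m\in C_m$, each non-adjacent to $v$ and to all earlier $x$'s. At each choice there are at most $m$ earlier $x$'s, each excluding at most $e$ points, so at least one of the $me+1$ non-neighbors of $v$ is available. Then $\{v,x_0,\dots,x_m\}$ is independent of size $m+2$, contradicting (i).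

Fix one such $i$ and call it the *class* of $v$. By (iii), the number of neighbors of $v$ outside $C_i$ is at most
$$(n+e-1)-(n-me)=(m+1)e-1 .$$

*Leftover points of class $i$ complete $C_i$ to a clique.* Put $A_i=C_i\cup\{v\in R: v\text{ has class }i\}$. Suppose $A_i$ contains two distinct non-adjacent points $u,u'$. They are not both in $C_i$, so say $u\in R$; then $e\ge1$. Each of $u,u'$ has at most $(m+1)e-1$ neighbors outside $C_i$: if $u'\in C_i$, it has at most $e\le(m+1)e-1$ of them. Choose successively $x_j\in C_j$ for the $m$ indices $j\ne i$, non-adjacent to $u$, $u'$ and the previously chosen points. The number of excluded points of $C_j$ is at most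
$$2\bigl((m+1)e-1\bigr)+(m-1)e=(3m+1)e-2<n,$$
by the first part of (H). So the choice is possible, and $\{u,u'\}\cup\{x_j:j\ne i\}$ is independent of size $m+2$, contradicting (i). Hence each $A_i$ is a clique. The sets $A_i$ partition $V(G)$, and $\alpha_i=|A_i|-n$ is the number of leftover points of class $i$, so $\sum\alpha_i=e$. $\square$

We now use the notation $N_i$, $d_i$ of Section 1 for these layers.

**Step 2. The transversal count holds.** The purpose is to turn residuality into equation (1), and to get first bounds on the edges between layers.

Independent sets have at most one point in each $A_i$. By (iii), a point of $A_i$ has at most $(n+e-1)-(n+\alpha_i-1)=e-\alpha_i\le e$ neighbors outside $A_i$.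

*Extension.* An independent set missing $A_i$, with fewer than $m$ points, extends to an independent $m$-set missing $A_i$. Indeed, choose a point in each further layer $A_j$, $j\neq i$, not yet met, non-adjacent to all points already in the set. At most $(m-1)e<n$ points of $A_j$ are excluded each time.

*The count.* If $T$ is an independent $m$-set missing $A_i$, then $G-N[T]$ is induced on $A_i\setminus N_i(T)$, as in Section 1. By Lemma 1 it has $n$ points, so
$$|N_i(T)|=\alpha_i .$$
This is (1). By extension,
$$|N_i(P)|\le\alpha_i\quad\text{for every independent set }P\text{ missing }A_i,\qquad\text{in particular } d_i(x)\le\alpha_i\ \text{ for } x\notin A_i. \tag{2}$$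
We shall also use that $\alpha_i+\alpha_j\le e\le c$ for $i\ne j$, hence $\alpha_i\alpha_j\le c^2/4$.

## 7. Uniform degrees, disjoint neighborhoods, symmetry

Equation (1) controls the size of a *union* of neighborhoods. The plan is to choose one transversal so carefully that its neighborhoods in $A_i$ are disjoint. There, (1) becomes a sum of degrees. If the degrees depend only on the layers, that sum is the same for *every* transversal, and then every transversal must have disjoint neighborhoods, since otherwise its union would be too small.

**Step 3. For $k\ne i$, $d_i(x)$ is the same for all $x\in A_k$.** The purpose is to make the degrees depend only on the layers. Call the common value $d_{ki}$.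

Let $x,x'\in A_k$ and $W=N_i(x)\cup N_i(x')$, so $|W|\le2\alpha_i$ by (2). Choose successively $a_j\in A_j$ for the $m-1$ indices $j\ne i,k$, non-adjacent to $x$, to $x'$, to the previously chosen points, and to all points of $W$. (If $m=1$ there is nothing to choose.) By (2), every point outside $A_j$ has at most $\alpha_j$ neighbors in $A_j$, and there are at most $m-2$ previously chosen points. So the number of excluded points of $A_j$ is at most
$$2\alpha_j+(m-2)\alpha_j+2\alpha_i\alpha_j=m\alpha_j+2\alpha_i\alpha_j\le mc+c^2/2<n .$$
The choice is possible. Let $\tau$ be the set of all chosen $a_j$. Both $\{x\}\cup\tau$ and $\{x'\}\cup\tau$ are independent $m$-sets missing $A_i$. No $a_j$ is adjacent to a point of $W$, so $N_i(\tau)\cap W=\emptyset$. By (1),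
$$d_i(x)+|N_i(\tau)|=\alpha_i=d_i(x')+|N_i(\tau)|,$$
so $d_i(x)=d_i(x')$. $\square$

**Step 4. $\alpha_i=\sum_{j\ne i}d_{ji}$. Moreover, if $i,j,k$ are distinct and $x\in A_j$, $z\in A_k$ are non-adjacent, then $N_i(x)\cap N_i(z)=\emptyset$.** The purpose is to obtain the rigidity announced above.

*A good transversal.* Choose successively $a_j\in A_j$ for $j\ne i$. If $P$ is the set of previously chosen points, require $a_j$ to be non-adjacent to all points of $P$ and to all points of $N_i(P)$. Since $|P|\le m-1$ and, by (2), $|N_i(P)|\le\alpha_i$, at most
$$(m-1)\alpha_j+\alpha_i\alpha_j\le (m-1)c+c^2/4<n$$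
points of $A_j$ are excluded. The second requirement says $N_i(a_j)\cap N_i(P)=\emptyset$. So the result is an independent $m$-set missing $A_i$ whose sets $N_i(a_j)$ are pairwise disjoint, and (1) reads $\alpha_i=\sum_{j\ne i}d_{ji}$.

*All transversals.* Let $T$ be any independent $m$-set missing $A_i$. It has one point in each $A_j$, $j\ne i$, so
$$\Bigl|\bigcup_{a\in T}N_i(a)\Bigr|=\alpha_i=\sum_{j\ne i}d_{ji}=\sum_{a\in T}d_i(a).$$
A union whose size is the sum of the sizes is disjoint. So the sets $N_i(a)$, $a\in T$, are pairwise disjoint. If $x\in A_j$ and $z\in A_k$ are non-adjacent, extend $\{x,z\}$ to such a $T$ by Step 2. $\square$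

**Step 5. $d_{ij}=d_{ji}$; and if this number is positive, then $\alpha_i=\alpha_j$.** The purpose is symmetry between layers.

Each point of $A_i$ has $d_{ij}$ neighbors in $A_j$, and vice versa. Counting the edges between $A_i$ and $A_j$ from both ends gives $(n+\alpha_i)d_{ij}=(n+\alpha_j)d_{ji}$, that is,
$$n(d_{ij}-d_{ji})=\alpha_jd_{ji}-\alpha_id_{ij}.$$
By (2), $d_{ji}\le\alpha_i$ and $d_{ij}\le\alpha_j$, so both terms on the right lie in $[0,\alpha_i\alpha_j]$. Their difference has absolute value at most $\alpha_i\alpha_j\le c^2/4<n$. The left side is a multiple of $n$, so it is $0$ and $d_{ij}=d_{ji}$. The right side is then $(\alpha_j-\alpha_i)d_{ij}=0$. $\square$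

## 8. From transitivity to the rook graph: proof of Theorem 2

**"Only if", $m=1$.** Let $G$ be connected and $K_n$-residual with at most $2n+c$ points. By Step 4, $\alpha_0=d_{10}$ and $\alpha_1=d_{01}$, and by Step 5 these are equal, say to $d$. Since $G$ is connected and both layers are non-empty, there is an edge between them, so $d\ge1$. Also $2d=\alpha_0+\alpha_1=e\le c$. So $G$ consists of two cliques of size $n+d$, with each point adjacent to $d$ points of the other clique and non-adjacent to exactly $n$ of them. The complement is an $n$-regular bipartite graph with sides of size $n+d$.

**"Only if", $m\ge2$.** Let $G$ be connected and $m$-$K_n$-residual with at most $(m+1)n+c$ points. Now there are at least three layers, and the second part of Step 4 has content. Read contrapositively, it says that two points in different layers with a common neighbor in a third layer are adjacent: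

> (T) If $x\in A_i$, $w\in A_j$, $z\in A_k$ with $i,j,k$ distinct, $x\sim w$ and $w\sim z$, then $x\sim z$.

**Step 6. Every two layers are joined.** The purpose is to spread connectedness to all pairs.

Let $\Gamma$ be the graph on $\{0,\dots,m\}$ in which $i,j$ are adjacent iff $d_{ij}>0$. It is connected because $G$ is: a path of $G$ between two layers projects to a walk in $\Gamma$. If $d_{ij}>0$ and $d_{jk}>0$ with $i\ne k$, take $w\in A_j$. Since $d_{ji}=d_{ij}>0$ and $d_{jk}>0$, there are $x\in N_i(w)$ and $z\in N_k(w)$. By (T), $x\sim z$, so $d_{ik}>0$. A connected graph in which adjacency is transitive in this sense is complete. So all $d_{ij}\ge1$.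

**Step 7. All $d_{ij}$ are equal.** The purpose is to fix the parameters.

Let $x\in A_i$, $w\in A_j$ be adjacent and let $k\ne i,j$. If $z\in N_k(w)$, then $x\sim w\sim z$ and (T) gives $z\in N_k(x)$. Exchanging the roles of $x$ and $w$ gives the other inclusion. So
$$N_k(x)=N_k(w)\qquad\text{whenever }x\in A_i,\ w\in A_j,\ x\sim w,\ k\ne i,j. \tag{3}$$
Since $d_{ij}\ge1$, such adjacent pairs exist, and (3) gives $d_{ik}=d_{jk}$ for all distinct $i,j,k$. As $d_{ij}=d_{ji}$, this says that any two pairs of indices with a common index carry the same number. Hence all $d_{ij}$ equal one number $d\ge1$. By Step 4, $\alpha_i=md$ for every $i$, so $e=\sum\alpha_i=m(m+1)d\le c$.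

**Step 8. Each layer splits into classes of size $d$.** The purpose is to find the squares of the board.

Let $x,x'\in A_i$ have a common neighbor $w\in A_j$, $j\ne i$. For every $k\neq i,j$, (3) gives $N_k(x)=N_k(w)=N_k(x')$. Since $m\ge2$, such a $k$ exists, and the set $N_k(x)$ is non-empty because $d\ge1$. So $x,x'$ have a common neighbor in $A_k$ as well, and the same argument with $k$ in place of $j$ gives $N_j(x)=N_j(x')$. Hence for $x,x'\in A_i$ there are two possibilities: either $N_j(x)=N_j(x')$ for all $j\ne i$, and then we write $x\approx x'$; or $N_j(x)\cap N_j(x')=\emptyset$ for all $j\ne i$.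

The relation $\approx$ is an equivalence relation on $A_i$. Let $w\in N_j(x)$. If $x'\approx x$, then $w\in N_j(x')$, so $x'\in N_i(w)$. If $x'\in N_i(w)$, then $x,x'$ have the common neighbor $w$, so $x'\approx x$. Therefore the class of $x$ is exactly $N_i(w)$, and it has $d$ points. By symmetry, $N_j(x)$ is the class of $w$ in $A_j$.

So $d$ divides $|A_i|=n+md$, hence $d\mid n$, and each layer has $q=n/d+m$ classes.

**Step 9. The classes line up in columns.** The purpose is to build the isomorphism.

For a class $X$ of $A_i$ and $j\ne i$, put $\varphi_{ij}(X)=N_j(x)$ for any $x\in X$. This does not depend on $x$, and by Step 8 it is a class of $A_j$. Moreover $\varphi_{ji}(\varphi_{ij}(X))=N_i(w)=X$ for $w\in N_j(x)$, so $\varphi_{ij}$ and $\varphi_{ji}$ are inverse bijections. All points of $X$ are adjacent to all points of $\varphi_{ij}(X)$ and to no other point of $A_j$. For distinct $i,j,k$ and $w\in N_j(x)$, (3) gives $\varphi_{jk}(\varphi_{ij}(X))=N_k(w)=N_k(x)=\varphi_{ik}(X)$, so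
$$\varphi_{jk}\varphi_{ij}=\varphi_{ik}. \tag{4}$$

Label the classes of $A_0$ as $X_{0,1},\dots,X_{0,q}$ and put $X_{j,t}=\varphi_{0j}(X_{0,t})$ for $j\ge1$. Then $\varphi_{ij}(X_{i,t})=X_{j,t}$ for all $i\ne j$. For $i=0$ this is the definition, for $j=0$ it holds because $\varphi_{i0}$ is the inverse of $\varphi_{0i}$, and for $i,j\ge1$ it is (4), in the form $\varphi_{ij}\varphi_{0i}=\varphi_{0j}$. So two distinct points, in $X_{i,t}$ and $X_{j,s}$, are adjacent iff $i=j$ or $s=t$. Each $X_{i,t}$ has $d$ points, and there are $m+1$ rows and $q$ columns. Hence $G\cong(K_q\times K_{m+1})[K_d]$ with $q=n/d+m$, $d\mid n$ and $m(m+1)d\le c$.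

**"If".** Let $m\ge2$, $d\mid n$ and $m(m+1)d\le c$. Apply Lemma 2 with $q=n/d+m\ge m+1$: the graph is connected and $m$-$K_n$-residual, because $(q-m)d=n$. Its order is $(m+1)qd=(m+1)(n+md)\le(m+1)n+c$.

Let $m=1$ and let $G$ be the complement of an $n$-regular bipartite graph $H$ with both sides of size $n+d$, $d\ge1$. The points outside $N[u]$ are the $n$ neighbors of $u$ in $H$. They lie on one side of $H$, so they form a clique of $G$. Thus $G$ is $K_n$-residual. Each side is a clique of $G$, and each point is adjacent in $G$ to $(n+d)-n=d\ge1$ points of the other side, so $G$ is connected. This proves Theorem 2. $\blacksquare$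

## 9. The choice $c=m(m+1)$: proof of Theorem 1

Put $c=m(m+1)$, which is exactly the surplus of $K_{n+m}\times K_{m+1}$, since $(m+1)(n+m)=(m+1)n+c$. The hypothesis reads $n\ge2c^2$.

*(H) holds.* We have $2c-(3m+1)=2m^2-m-1=(2m+1)(m-1)\ge0$, so $n\ge2c\cdot c\ge(3m+1)c$. Also $\tfrac32c=\tfrac32m(m+1)>m$, so $\tfrac32c^2>mc$ and $n\ge2c^2>mc+c^2/2$.

By Lemma 2, $K_{n+m}\times K_{m+1}$ is connected and $m$-$K_n$-residual with $(m+1)n+c$ points. Let $G$ be any connected $m$-$K_n$-residual graph with at most that many points. Theorem 2 applies to $G$.

* If $m\ge2$, then $m(m+1)d\le c=m(m+1)$ forces $d=1$, so $G\cong K_{n+m}\times K_{m+1}$.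
* If $m=1$, then $c=2$ and $2d\le2$ force $d=1$. An $n$-regular bipartite graph with sides of size $n+1$ is $K_{n+1,n+1}$ minus a perfect matching, because each point misses exactly one point of the other side. Its complement is two copies of $K_{n+1}$ joined by a perfect matching, that is, $K_{n+1}\times K_2$.

In both cases $G\cong K_{n+m}\times K_{m+1}$, so no connected $m$-$K_n$-residual graph has fewer than $(m+1)(n+m)$ points, and exactly one has $(m+1)(n+m)$ points. This proves Theorem 1, and with it the conjecture. $\blacksquare$

## 10. Two families outside the range: proof of Proposition 3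

**(a) Small $n$.** Let $B=K_{m+1,m+1}[K_n]$, a connected graph with $2n(m+1)$ points. Points on opposite sides are adjacent, so an independent $m$-set lies on one side, with its points in $m$ different copies of $K_n$. Its closed neighborhood covers the opposite side and these $m$ copies, and what remains is the last $K_n$ of that side. An independent set with fewer than $m$ points lies on one side (the empty set on either) and extends there. By Lemma 1, $B$ is $m$-$K_n$-residual.

If $n<m$, then $2n(m+1)<(n+m)(m+1)$, so $K_{n+m}\times K_{m+1}$ is not smallest. If $n=m\ge2$, the two graphs have the same order, but $B$ is regular of degree $(n-1)+(m+1)n=m^2+2m-1$, while $K_{n+m}\times K_{m+1}$ is regular of degree $(n+m-1)+m=3m-1$. The difference is $m^2-m>0$, so the graphs are not isomorphic and $K_{n+m}\times K_{m+1}$ is not the unique smallest graph. $\square$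

**(b) Three layers of unequal size.** Let $p,r\ge2$ and $n=(p-1)(r-1)$. Write $[p]=\{1,\dots,p\}$. Let $G$ consist of three disjoint cliques
$$A=[p]\times[r],\qquad B=[p]\times[r-1],\qquad D=[r]\times[p-1].$$
Join $(i,j)\in A$ to all $(i,h)\in B$ and to all $(j,h)\in D$, and put no edges between $B$ and $D$. Every point of $B$ and of $D$ has a neighbor in $A$, so $G$ is connected. Two non-adjacent points lie in different cliques. We check the points outside their closed neighborhoods.

* $(i,h)\in B$ and $(j,h')\in D$, which are always non-adjacent: the points left are the $(i',j')\in A$ with $i'\ne i$ and $j'\ne j$, a clique of size $(p-1)(r-1)=n$.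
* $(i,j)\in A$ and $(i',h)\in B$ with $i'\ne i$: the points left are the $(j',h')\in D$ with $j'\ne j$, a clique of size $(r-1)(p-1)=n$.
* $(i,j)\in A$ and $(j',h)\in D$ with $j'\ne j$: the points left are the $(i',h')\in B$ with $i'\ne i$, a clique of size $(p-1)(r-1)=n$.

Since $p,r\ge2$, every point has a non-neighbor, so (b) of Lemma 1 holds for $m=2$, and $G$ is $2$-$K_n$-residual. Its order is
$$pr+p(r-1)+(p-1)r=3pr-p-r=3n+2(p+r)-3 .$$
With $p=r=s+1$ we get $n=s^2$ and order $3n+4s+1$. The graphs in Theorem 2 for $m=2$ have order $3n+6d$, and $6d\ne4s+1$ by parity. So $G$ is not among them. Hence the conclusion of Theorem 2 fails for $m=2$, $n=s^2$, $c=4s+1$, where $n=(c-1)^2/16$. $\square$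

It is instructive to see which steps break here. The graph does have layers satisfying (1), with $\alpha_A=pr-n=p+r-1$, $\alpha_B=p(r-1)-n=r-1$ and $\alpha_D=(p-1)r-n=p-1$, and the degrees between layers are uniform. A point of $B$ sees one "row" of $A$, which has $r$ points, and a point of $D$ sees one "column" of $A$, which has $p$ points. A row and a column always meet in one point, so the union has $p+r-1=\alpha_A$ points, as (1) demands, but the good transversal of Step 4 does not exist: $(i,h)\in B$ and $(j,h')\in D$ are non-adjacent with the common neighbor $(i,j)$, so (T) fails. Step 5 fails as well: a point of $A$ has $r-1$ neighbors in $B$, but a point of $B$ has $r$ neighbors in $A$. In the edge count of Step 5 the right side is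
$$\alpha_B\cdot r-\alpha_A(r-1)=(r-1)r-(p+r-1)(r-1)=-(p-1)(r-1)=-n,$$
a non-zero multiple of $n$, which is precisely what the second half of (H) rules out.
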